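# No Injective Borel Presentation for $\mathcal P(\omega)/\mathrm{Fin}$

## 1. Subsets modulo the even numbers, subsets modulo finite sets

Let $A\subseteq\omega$ be the set of even numbers, and identify two sets $X,Y\subseteq\omega$ when they differ only on even numbers, that is, when $X\triangle Y\subseteq A$. The class of $\{0,1,2,3\}$ contains $\{1,3\}$, and $\{1,3\}$ is the only member of the class that consists of odd numbers. In general $X\setminus A$ is the unique member of the class of $X$ contained in $\omega\setminus A$. In terms of these representatives the Boolean operations are easy: the meet of the classes of $X$ and $Y$ is represented by $(X\setminus A)\cap(Y\setminus A)$, and the complement of the class of $X$ by $(\omega\setminus A)\setminus X$. So the quotient algebra $\mathcal P(\omega)/\mathcal P(A)$ can be written down with exactly one point of Cantor space for each element, and with continuous operations on those points.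

Now identify $X$ and $Y$ when $X\triangle Y$ is finite. The class of the even numbers contains $\{0,2,4,6,\dots\}$, also $\{6,8,10,\dots\}$, also $\{1,3,4,6,8,\dots\}$. There is no least member, since deleting a point from a member gives a smaller member. Nothing plays the role of $X\setminus A$. The quotient $\mathcal P(\omega)/\mathrm{Fin}$ still has a description by points of Cantor space, but each element now has infinitely many names. Can we do better and arrange one name per element, with operations that are still Borel? The following definition makes this precise.

**Definition 1.1.** A structure $\mathbf A$ in a finite signature has a *Borel presentation* if there is a function $\phi$ from a Borel set $D$ in a standard Borel space onto $\mathbf A$ such that the preimages under $\phi$ of the atomic relations of $\mathbf A$ are Borel. This includes equality, so $\{(d,e)\in D^2:\phi(d)=\phi(e)\}$ is Borel; and for each $n$-ary operation $f$ it includes the graph $\{(d_1,\dots,d_n,e):f^{\mathbf A}(\phi(d_1),\dots,\phi(d_n))=\phi(e)\}$. The presentation is *injective* if $\phi$ is injective.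

Some quick cases. A countably infinite structure has an injective Borel presentation: take $D=\omega$ and any bijection $\phi$, since every relation on $\omega$ is Borel. The algebra $\mathcal P(\omega)$ has one: the identity on $2^\omega$, where sets are identified with characteristic functions. The quotient $\mathcal P(\omega)/\mathcal P(A)$ has one, with $D=\{Y: Y\subseteq\omega\setminus A\}$. The algebra $\mathcal P(\omega)/\mathrm{Fin}$ has the *standard presentation* $X\mapsto[X]$ on $D=2^\omega$, in which equality becomes the relation $E_0$: $x\,E_0\,y$ if and only if $x$ and $y$ differ at only finitely many places. This presentation is Borel and far from injective.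

So the question, which appears in "Borel structures" (https://www.cs.auckland.ac.nz/~nies/talks/Chennai.pdf), is: does the Boolean algebra $\mathcal P(\omega)/\mathrm{Fin}$ have an injective Borel presentation? We shall prove in ZFC that it does not. References of the form [K, x.y] are to Kechris, *Classical Descriptive Set Theory*.

## 2. The zero–one law and a function that need not be measurable

Recall that a set is *meager* if it is a countable union of nowhere dense sets, and *comeager* if its complement is meager. A set $A$ has the *Baire property* (BP) if $A\triangle U$ is meager for some open $U$; the sets with BP form a $\sigma$-algebra containing the Borel sets. We write $\forall^*t$ for "for comeagerly many $t$". For $t\in 2^N$ let $\bar t$ be the bitwise flip, $\bar t(\nu)=1-t(\nu)$. A *finite change* of $t$ is a point differing from $t$ at finitely many coordinates.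

**Lemma 2.1 (topological 0–1 law, [K, 8.46–8.47]).** Let $N$ be countably infinite and let $A\subseteq2^N$ have the BP and be invariant under finite changes. Then $A$ is meager or comeager.

*Proof.* Suppose $A$ is not meager. By the BP there is a finite partial function $s:N\to2$ such that $[s]\setminus A$ is meager, where $[s]=\{t:s\subseteq t\}$. Let $s'$ be another function with the same domain. Flipping those coordinates where $s$ and $s'$ differ is a homeomorphism of $2^N$ that carries $[s]$ to $[s']$ and, being a finite change, carries $A$ to $A$. So $[s']\setminus A$ is meager. The finitely many sets $[s']$ cover $2^N$; hence $A$ is comeager. $\square$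

Call a function $g:C\to W$, where $C$ is a comeager subset of a Polish space $Y$ and $W$ is standard Borel, *Baire measurable* if preimages of Borel sets have the BP in $Y$.

Here is the first thing to try. Suppose $\phi:D\to\mathcal P(\omega)/\mathrm{Fin}$ is an injective Borel presentation, with $D\subseteq2^\omega$. Look at $g(t)=\phi^{-1}([t])$, a map $2^\omega\to D$. It is invariant under finite changes. If $g$ were Baire measurable, Lemma 2.1 applied to each set $\{t:g(t)(k)=1\}$ would make $g$ constant on a comeager set. But each fiber of $g$ is one $E_0$-class, which is countable and so meager: a contradiction.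

The argument stops at the word "if". The map $g$ compares the unknown presentation $\phi$ with the standard one, and nothing in Definition 1.1 says that this comparison is measurable. This is a real obstacle, as the following example shows.

**Example 2.2.** The group $(\mathcal P(\omega)/\mathrm{Fin},\triangle)$ has an injective Borel presentation. Both $(\mathcal P(\omega)/\mathrm{Fin},\triangle)$ and $(\mathcal P(\omega),\triangle)$ are vector spaces over $\mathbb F_2$. Both have $2^{\aleph_0}$ elements (the classes modulo $\mathrm{Fin}$ are countable), so both have dimension $2^{\aleph_0}$. By the axiom of choice there is an isomorphism $\phi:\mathcal P(\omega)\to\mathcal P(\omega)/\mathrm{Fin}$ of groups. It is a bijection, and the preimage of the graph of $\triangle$ is the graph of $\triangle$ on $2^\omega$, which is closed. The argument above shows that $t\mapsto\phi^{-1}([t])$ is not Baire measurable here, and there is no contradiction.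

So the order structure must be used, and the measurable function that we feed to the 0–1 law must be manufactured from the operations on $D$ themselves. Let us record exactly what kind of function would suffice. We write $\neg x$ for $x^c$.

**Lemma 2.3 (target).** Let $B$ be a Boolean algebra whose underlying set is a set $D\subseteq2^\omega$ of points, and let $c\in B$, $c\ne0$. Let $N$ be countably infinite and $C\subseteq2^N$ comeager, closed under finite changes and under $t\mapsto\bar t$. There is no Baire measurable $b:C\to2^\omega$ with values in $D$ such that $b(t)=b(t')$ whenever $t,t'\in C$ differ by a finite change, and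
$$b(\bar t)=c\wedge\neg b(t)\qquad(t\in C).\tag{1}$$

*Proof.* For each $k$ the set $\{t\in C:b(t)(k)=1\}$ has the BP and is invariant under finite changes, so by Lemma 2.1 it is meager or comeager. Hence there are a comeager $C'\subseteq C$ and a point $d$ with $b(t)=d$ for $t\in C'$; then $d\in D$. The flip is a homeomorphism, so we can pick $t$ with $t,\bar t\in C'$. By (1), $d=c\wedge\neg d$. Hence $d=d\wedge d\le\neg d$, so $d=0$, and then $c=c\wedge\neg d=d=0$, contradicting $c\ne0$. $\square$

It matters here that an element of $B$ is a single point of $2^\omega$: the 0–1 law is applied to the coordinates of that point. For the standard presentation the map $t\mapsto[t]$ has all the invariance properties of Lemma 2.3 (with $c=1$) as a map into classes, and as a map into points it is not invariant under finite changes.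

## 3. Analytic sets, measurable selection and well-founded trees

A set is $\Sigma^1_1$ (analytic) if it is a projection of a Borel set. Analytic sets are closed under countable unions and intersections, Borel images and Borel preimages. Let $\sigma(\Sigma^1_1)$ be the $\sigma$-algebra generated by them; it is closed under preimages by Borel maps. A function on a $\Sigma^1_1$ set is $\sigma(\Sigma^1_1)$-*measurable* if preimages of Borel sets are in $\sigma(\Sigma^1_1)$. We use the following textbook facts.

1. Sets in $\sigma(\Sigma^1_1)$ have the BP [K, 21.6].
2. A Baire measurable function is Borel on some comeager Borel set [K, 8.38].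
3. (Jankov–von Neumann, [K, 18.1]) If $P\subseteq X\times Y$ is $\Sigma^1_1$, with $X,Y$ standard Borel, there is a $\sigma(\Sigma^1_1)$-measurable $F$ from the projection of $P$ to $X$ into $Y$ with $(x,F(x))\in P$ for all $x$.
4. If $R\subseteq X\times Y$ is Borel and $Y$ is Polish, then $\{x:\forall^*y\,R(x,y)\}$ is Borel [K, 16.1].
5. (Kuratowski–Ulam, one direction) If $W\subseteq X\times Y$ is comeager, $X,Y$ Polish and second countable, then for comeagerly many $y$ the section $\{x:(x,y)\in W\}$ is comeager in $X$.

As an example for fact 3, if $\psi:Y\to X$ is Borel, then some $\sigma(\Sigma^1_1)$-measurable function on $\psi[Y]$ picks a $\psi$-preimage of each point: uniformize $\{(\psi(y),y):y\in Y\}$. As an example for fact 4, let $R(x,t)$ say that $x,t\in2^\omega$ and $x(n)=t(n)=1$ for some $n$. If $x$ has infinitely many ones, $\{t:R(x,t)\}$ is dense open; if not, it misses the nonempty open set of $t$ that vanish wherever $x$ is one. So $\forall^*t\,R(x,t)$ holds exactly when $x$ is infinite, a Borel condition.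

The next lemma says that measurable selectors may be composed with Baire measurable functions. The composition of two $\sigma(\Sigma^1_1)$-measurable functions need not be assumed $\sigma(\Sigma^1_1)$-measurable, so we avoid such claims and always compose from the inside.

**Lemma 3.1.** If $g$ is Baire measurable and $F$ is $\sigma(\Sigma^1_1)$-measurable on a $\Sigma^1_1$ set containing the range of $g$, then $F\circ g$ is Baire measurable.

*Proof.* Let $C_0$ be a comeager Borel set on which $g$ is Borel (fact 2). For Borel $O$, the set $(F\circ g)^{-1}(O)$ agrees on $C_0$ with $(g|C_0)^{-1}(F^{-1}(O))$. This is the preimage of a $\sigma(\Sigma^1_1)$ set under a Borel map, so it is in $\sigma(\Sigma^1_1)$ and has the BP. Outside $C_0$ only a meager set is added. $\square$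

Finally, trees. A *tree* is a subset of $\omega^{<\omega}$ closed under initial segments, possibly empty. It is *well-founded* if there is no $f\in\omega^\omega$ all of whose restrictions $f|n$ lie in it, and *ill-founded* otherwise. For example, the tree consisting of $\emptyset$ and all $\langle n,0,\dots,0\rangle$ with at most $n$ zeros after $n$ has nodes of every length and is well-founded. In a well-founded tree there is no infinite sequence of proper extensions, so one may define objects at nodes $\sigma$ by recursion, treating all proper extensions of $\sigma$ first. The trees form a closed subset of $2^{\omega^{<\omega}}$, and we use the following fact.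

6. The set of well-founded trees is $\Pi^1_1$-complete, hence not $\Sigma^1_1$ [K, 27.1].

## 4. Boolean algebras with a splitting tree

For $\sigma\in\omega^{<\omega}$ let $\sigma n$ be $\sigma$ extended by $n$.

**Theorem 4.1 (ZFC).** Let $B$ be a Boolean algebra with elements $p_\sigma\in B\setminus\{0\}$ $(\sigma\in\omega^{<\omega})$ such that

* (T1) $p_{\sigma n}\le p_\sigma$, and $p_{\sigma n}\wedge p_{\sigma m}=0$ for $n\ne m$;
* (T2) for every $\sigma$ and all $x_n\le p_{\sigma n}$ $(n\in\omega)$ there is $z\in B$ with $z\wedge p_{\sigma n}=x_n$ for all $n$;
* (T3) for every $f\in\omega^\omega$ there is $c\ne0$ with $c\le p_{f|n}$ for all $n$.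

Then $B$ has no injective Borel presentation. More generally, there is no bijection $\phi:D\to B$ with $D$ a $\Sigma^1_1$ subset of a standard Borel space for which the $\phi$-preimages of the graphs of $\wedge$ and ${}^c$ are $\Sigma^1_1$.

**Corollary 4.2.** $\mathcal P(\omega)/\mathrm{Fin}$ has no injective Borel presentation.

*Proof from Theorem 4.1.* Choose infinite sets $P_\sigma\subseteq\omega$ with $P_\emptyset=\omega$ and $P_\sigma=\bigsqcup_nP_{\sigma n}$. Concretely, let $(e_k)_{k\in\omega}$ enumerate without repetition the sequences in $\omega^\omega$ that are eventually zero, and let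
$$P_\sigma=\{k:\sigma\subseteq e_k\}.\tag{2}$$
Put $p_\sigma=[P_\sigma]$; this is nonzero, as $P_\sigma$ is infinite. (T1) is clear. For (T2), pick representatives $X_n$ of $x_n$; since $x_n\le p_{\sigma n}$, we may replace $X_n$ by $X_n\cap P_{\sigma n}$ and assume $X_n\subseteq P_{\sigma n}$. The sets $P_{\sigma n}$ are disjoint, so $\bigcup_mX_m\cap P_{\sigma n}=X_n$, and $z=[\bigcup_mX_m]$ works. For (T3), pick distinct $k_n\in P_{f|n}$ and let $c=[\{k_n:n\in\omega\}]\ne0$. For $m\ge n$ we have $k_m\in P_{f|m}\subseteq P_{f|n}$, so all but finitely many $k_m$ lie in $P_{f|n}$, and $c\le p_{f|n}$. $\square$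

Note the tension between (T2) and (T3). By (T2) we can glue along the disjoint pieces $p_{\sigma n}$, and (T3) says that the pieces along any branch leave something nonzero below all of them. We need both.

## 5. Gluing from the leaves, and the branch where gluing cannot start

How could one produce the function $b$ of Lemma 2.3 from the operations of $B$? Suppose $B$ lives on points of $2^\omega$ as in that lemma.

Try a single gluing first. Let $p_n=p_{\langle n\rangle}$. Given a sequence of bits $t(\langle n\rangle)$, (T2) supplies $z(t)$ with
$$z(t)\wedge p_n=p_n\ \text{ if }t(\langle n\rangle)=1,\qquad z(t)\wedge p_n=0\ \text{ if }t(\langle n\rangle)=0 ,$$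
and fact 3 allows a measurable choice. Now test invariance under finite changes of $z(t)\wedge c$ for some $c\ne0$. If $c\le p_n$ for some $n$, then $z(t)\wedge c$ is $c$ or $0$ according to the single bit $t(\langle n\rangle)$; it is not invariant. If $c$ is disjoint from all $p_n$, the equations say nothing about $z(t)\wedge c$, and when $t$ and $t'$ differ at one bit the selector may return unrelated solutions. The single gluing fails precisely here: solutions are not unique, and the selector has no reason to be coherent.

Now glue twice. Build first an element $h_{\langle0\rangle}\le p_{\langle 0\rangle}$ by gluing along the pieces $p_{\langle0,n\rangle}$, using only bits at the nodes $\langle 0,n\rangle$; for $n\ge1$ let $h_{\langle n\rangle}$ be $p_{\langle n\rangle}$ or $0$ according to $t(\langle n\rangle)$; then glue all of these to $h_\emptyset$. Whatever the selector did, $h_\emptyset\wedge p_{\langle0\rangle}=h_{\langle0\rangle}$, so below $p_{\langle0\rangle}$ the result depends only on bits at nodes extending $\langle0\rangle$. If $c\le p_{\langle 0\rangle}$, all other bits have become invisible to $h_\emptyset\wedge c$.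

Continue along a tree $\mathcal T$, gluing at each node of $\mathcal T$ and starting with single bits at the nodes outside $\mathcal T$. Below $p_\sigma$, for $\sigma\in\mathcal T$, the result $h_\emptyset(t)$ depends only on bits at nodes extending $\sigma$. If $\mathcal T$ had an infinite branch $f$, an element $c$ below all $p_{f|n}$ would not see any finite set of bits, which is the invariance we want. But gluing proceeds from children to parents. It must start at the leaves, and along an infinite branch it never starts. Conversely, the trees on which the recursion can be carried out are the well-founded ones, which have no branch.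

The way past this is not to construct the solution on an ill-founded tree at all. Let $\mathrm{Sol}$ be the set of trees on which a coherent family of Baire measurable functions $h_\sigma$ exists. If we can show that $\mathrm{Sol}$ is $\Sigma^1_1$ and contains all well-founded trees, then by fact 6 it must contain an ill-founded one, and on that tree we run the argument with $f$ and $c$. The flip condition (1) will be built in by choosing the gluing maps self-dual.

Two things remain to be arranged. To see that $\mathrm{Sol}$ is $\Sigma^1_1$ we must quantify over Baire measurable functions by quantifying over points of a Polish space; this is the purpose of the codes below. And "depends only on bits above $\sigma$" must be built into the codes.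

## 6. Placing the algebra on points, and coding Baire measurable functions

From here through Section 9 we prove Theorem 4.1. Suppose toward a contradiction that $(D,\phi)$ is as in the general form of the theorem. An injective Borel presentation is a special case.

**Step 1: make elements of $B$ into points.** The purpose is to be able to talk about coordinates of elements. Compose with a Borel injection of the standard Borel space into $2^\omega$; Borel images of analytic sets are analytic, so we may assume $D\subseteq2^\omega$. Identify $B$ with $D$ via $\phi$. Now $B$ has underlying set $D\in\Sigma^1_1$, equality in $B$ is equality of points, and the graphs $\Gamma_\wedge,\Gamma_\neg$ are $\Sigma^1_1$. The $p_\sigma$, and the zero of $B$, written $0$, are fixed points of $2^\omega$. For a Boolean term $s$, the relation "$w=s(u,v,\dots)$" is $\Sigma^1_1$: introduce existential quantifiers for the intermediate values, and express $\vee$ by $\wedge$ and $\neg$. For example,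
$$w=u\wedge\neg v\iff\exists v'\,[(v,v')\in\Gamma_\neg\ \text{and}\ (u,v',w)\in\Gamma_\wedge].$$
So "$u\le v$", meaning $u\wedge v=u$, is $\Sigma^1_1$ too. Moreover the operations are $\sigma(\Sigma^1_1)$-measurable on their $\Sigma^1_1$ domains: for open $O$, $\{u:\neg u\in O\}=\{u:\exists w\in O\ (u,w)\in\Gamma_\neg\}$ is $\Sigma^1_1$, and the same works for $\wedge$ on $D\times D$. By Lemma 3.1, Boolean operations applied to Baire measurable $D$-valued functions give Baire measurable functions.

**Step 2: define codes.** The purpose is to represent every Baire measurable function that uses only the bits at nodes extending $\sigma$ by a point of a Cantor space. Put $Z=2^{\omega^{<\omega}}$ and $N_\sigma=\{\tau\in\omega^{<\omega}:\tau\supseteq\sigma\}$.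

**Definition 6.1.** $\mathcal C_\sigma$ is the space of sequences $a=(U_{k,i})_{k\in\omega,\,i<2}$, where each $U_{k,i}$ is a set of finite partial functions $s:N_\sigma\to2$, viewed as the open set $\{t\in Z:\exists s\in U_{k,i}\ s\subseteq t\}$. For $t\in Z$, $h_a(t)$ is the $y\in2^\omega$ with
$$t\in U_{k,y(k)}\setminus U_{k,1-y(k)}\quad\text{for all }k,$$
if such $y$ exists; otherwise $h_a(t)$ is undefined.

There are countably many finite partial functions, so $\mathcal C_\sigma$ is a Cantor space. Example: a code for the function that equals $p_\sigma$ when $t(\sigma)=1$ and $0$ when $t(\sigma)=0$. For each $k$ let $U_{k,i}$ be the clopen set of $t$ for which the $k$-th coordinate of the value is $i$; it is given by a set of functions with domain $\{\sigma\}$. Here $h_a(t)$ is defined for every $t$.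

**Lemma 6.2.** (a) The set of $(a,t)$ for which $h_a(t)$ is defined is Borel, and $(a,t)\mapsto h_a(t)$ is a Borel function on it. (b) $h_a(t)$ depends only on $t|N_\sigma$. (c) If $g:C\to2^\omega$ is Baire measurable with $C$ comeager in $2^{N_\sigma}$, there is $a\in\mathcal C_\sigma$ with $\forall^*t\ h_a(t)=g(t|N_\sigma)$.

*Proof.* The relation $t\in U_{k,i}$ is open in $(a,t)$. Now $h_a(t)$ is defined exactly when for each $k$ the point $t$ lies in exactly one of $U_{k,0},U_{k,1}$, and then $h_a(t)(k)=1$ exactly when $t\in U_{k,1}$. This gives (a). (b) holds because the partial functions in the code have domain contained in $N_\sigma$. For (c), choose an open $U_{k,1}\subseteq2^{N_\sigma}$ equal to $\{u\in C:g(u)(k)=1\}$ modulo a meager set, and let $U_{k,0}$ be the complement of the closure of $U_{k,1}$. Represent each open set by the finite partial functions whose basic open set it contains. The sets $U_{k,0},U_{k,1}$ are disjoint and their union is dense open. So for comeagerly many $u\in 2^{N_\sigma}$, for every $k$, $u$ lies in exactly one of them, and in $U_{k,1}$ if and only if $g(u)(k)=1$. Preimages of comeager sets under $t\mapsto t|N_\sigma$ are comeager in $Z$, since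 this map is a continuous open surjection. $\square$

## 7. The set of solvable trees is analytic

**Step 3: write down the equations.** For a tree $\mathcal T$ and $\vec a=(a_\sigma)_\sigma\in\prod_\sigma\mathcal C_\sigma$ write $h_\sigma=h_{a_\sigma}$. Let $\Psi(\mathcal T,\vec a,t)$ say that for all $\sigma\in\omega^{<\omega}$:

* (S1) $h_\sigma(t)$ and $h_\sigma(\bar t)$ are defined and in $D$, and $h_\sigma(t)\le p_\sigma$;
* (S2) if $\sigma\notin\mathcal T$, then $h_\sigma(t)=p_\sigma$ when $t(\sigma)=1$, and $h_\sigma(t)=0$ when $t(\sigma)=0$;
* (S3) if $\sigma\in\mathcal T$, then $h_\sigma(t)\wedge p_{\sigma n}=h_{\sigma n}(t)$ for all $n$;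
* (S4) $h_\sigma(\bar t)=p_\sigma\wedge\neg h_\sigma(t)$.

Let $\mathrm{Sol}=\{\mathcal T:\exists\vec a\ \forall^*t\ \Psi(\mathcal T,\vec a,t)\}$.

Clause (S4) cannot be omitted from the plan. Without it the full tree $\omega^{<\omega}$ would have the solution $h_\sigma(t)=0$ for all $\sigma$ and $t$: (S1) and (S3) hold, and (S2) is vacuous. Such a solution gives no contradiction.

**Lemma 7.1.** $\mathrm{Sol}$ is $\Sigma^1_1$.

*Proof.* **Step 4: the matrix is analytic.** By Lemma 6.2(a), definedness is Borel and $h_\sigma(t)$, $h_\sigma(\bar t)$ are Borel functions of $(\vec a,t)$ where defined. Membership in $D$, the relation $\le$, and the equations in (S3), (S4) are $\Sigma^1_1$ conditions on these values by Step 1. The equations in (S2) are equalities of points, hence Borel, and "$\sigma\in\mathcal T$" and "$t(\sigma)=1$" are clopen. So $\Psi$ is a countable conjunction of $\Sigma^1_1$ conditions, and $\Psi(\mathcal T,\vec a,t)\iff\exists w\in2^\omega\,S(\mathcal T,\vec a,t,w)$ for some Borel $S$.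

**Step 5: remove the existential quantifier under $\forall^*t$.** We would like to use fact 4, which is about Borel sets, so we pull the witness $w$ out as a coded function. We claim that, for fixed $(\mathcal T,\vec a)$, $\forall^*t\,\exists w\,S(\mathcal T,\vec a,t,w)$ holds if and only if there is $e\in\mathcal C_\emptyset$ with
$$\forall^*t\,[\,h_e(t)\text{ is defined and }S(\mathcal T,\vec a,t,h_e(t))\,].\tag{3}$$
The direction from (3) is trivial. For the other one, fact 3 gives a $\sigma(\Sigma^1_1)$-measurable $g$ on the comeager set $\{t:\exists w\,S\}$ with $S(\mathcal T,\vec a,t,g(t))$. By fact 1, $g$ is Baire measurable. By Lemma 6.2(c), with $\sigma=\emptyset$ and $N_\emptyset=\omega^{<\omega}$, it has a code $e$, and (3) holds.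

The bracket in (3) is a Borel condition on $(\mathcal T,\vec a,e,t)$ by Lemma 6.2(a). By fact 4, condition (3) is Borel in $(\mathcal T,\vec a,e)$. So $\mathrm{Sol}=\{\mathcal T:\exists\vec a\,\exists e\ (3)\}$ is a projection of a Borel set. $\square$

## 8. Self-dual gluing along well-founded trees

**Lemma 8.1.** Every well-founded tree is in $\mathrm{Sol}$.

*Proof.* **Step 6: a measurable gluing map.** Fix $\sigma$ and let $Q_\sigma=\{(x_n)\in D^\omega:\forall n\ x_n\le p_{\sigma n}\}$, a $\Sigma^1_1$ set. For every $\vec x\in Q_\sigma$ there is $z\in D$ with
$$z\le p_\sigma\quad\text{and}\quad z\wedge p_{\sigma n}=x_n\ \text{ for all }n.\tag{4}$$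
Indeed, take $z$ from (T2) and replace it by $z\wedge p_\sigma$; since $p_{\sigma n}\le p_\sigma$, this does not change $z\wedge p_{\sigma n}$. The relation (4) between $\vec x\in Q_\sigma$ and $z\in D$ is $\Sigma^1_1$, so by fact 3 there is a $\sigma(\Sigma^1_1)$-measurable $F_\sigma:Q_\sigma\to D$ such that $z=F_\sigma(\vec x)$ satisfies (4).

**Step 7: make it self-dual.** We want (S4) to pass from the children to $\sigma$, and for this the gluing map must commute with relative complements. Define $\iota:Q_\sigma\to Q_\sigma$ by $\iota(\vec x)=(p_{\sigma n}\wedge\neg x_n)_n$. It is an involution, because for $x\le p$ we have $p\wedge\neg(p\wedge\neg x)=p\wedge(\neg p\vee x)=p\wedge x=x$. It has no fixed point, and this is visible in the coordinate $0$: if $x_0=p_{\sigma0}\wedge\neg x_0$, then $x_0\le\neg x_0$, so $x_0=0$ and $p_{\sigma0}=p_{\sigma0}\wedge\neg x_0=x_0=0$, contrary to $p_{\sigma0}\ne0$. So the two points $x_0$ and $p_{\sigma0}\wedge\neg x_0$ of $2^\omega$ are different, and the lexicographic order of $2^\omega$ decides between them. Let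
$$A=\{\vec x\in Q_\sigma:x_0<_{\rm lex}p_{\sigma0}\wedge\neg x_0\}.$$
Then $\iota A=\{\vec x\in Q_\sigma:p_{\sigma0}\wedge\neg x_0<_{\rm lex}x_0\}$, so $Q_\sigma=A\sqcup\iota A$, and both sets are $\Sigma^1_1$, since $<_{\rm lex}$ is Borel. Put
$$F'_\sigma(\vec x)=F_\sigma(\vec x)\ \ (\vec x\in A),\qquad F'_\sigma(\vec x)=p_\sigma\wedge\neg F_\sigma(\iota\vec x)\ \ (\vec x\in\iota A).$$

We check that $F'_\sigma$ still glues, that is, $z=F'_\sigma(\vec x)$ satisfies (4). On $A$ this is (4) for $F_\sigma$. On $\iota A$ clearly $F'_\sigma(\vec x)\le p_\sigma$, and, using $p_{\sigma n}\le p_\sigma$,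
$$F'_\sigma(\vec x)\wedge p_{\sigma n}=p_{\sigma n}\wedge\neg F_\sigma(\iota\vec x)=p_{\sigma n}\wedge\neg\big(F_\sigma(\iota\vec x)\wedge p_{\sigma n}\big)=p_{\sigma n}\wedge\neg(p_{\sigma n}\wedge\neg x_n)=x_n .$$
We check self-duality:
$$F'_\sigma(\iota\vec x)=p_\sigma\wedge\neg F'_\sigma(\vec x)\qquad(\vec x\in Q_\sigma).\tag{5}$$
If $\vec x\in A$, then $\iota\vec x\in\iota A$ and $F'_\sigma(\iota\vec x)=p_\sigma\wedge\neg F_\sigma(\iota\iota\vec x)=p_\sigma\wedge\neg F_\sigma(\vec x)$, which is (5). If $\vec x\in\iota A$, the right side of (5) is $p_\sigma\wedge\neg(p_\sigma\wedge\neg F_\sigma(\iota\vec x))=p_\sigma\wedge F_\sigma(\iota\vec x)=F_\sigma(\iota\vec x)$, and this equals $F'_\sigma(\iota\vec x)$ as $\iota\vec x\in A$.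

**Step 8: $F'_\sigma$ preserves Baire measurability.** Let $g$ be Baire measurable with values in $Q_\sigma$. By Lemma 3.1, $F_\sigma\circ g$ is Baire measurable; so is $\iota\circ g$, coordinate by coordinate; so is $F_\sigma\circ\iota\circ g$; and so is $p_\sigma\wedge\neg(F_\sigma\circ\iota\circ g)$. All of these are defined on the whole domain of $g$. The set $g^{-1}(A)$ has the BP, because $g$ is Borel on a comeager Borel set and $A$ is $\Sigma^1_1$. So $F'_\sigma\circ g$, which equals the first function on $g^{-1}(A)$ and the last elsewhere, is Baire measurable.

**Step 9: recursion on the tree.** Let $\mathcal T$ be well-founded. We choose codes $a_\sigma$ so that (S1)–(S4) hold at each $\sigma$ for comeagerly many $t$. For $\sigma\notin\mathcal T$ let $a_\sigma$ be the code, given after Definition 6.1, of the function prescribed by (S2). It is defined everywhere and its values are $p_\sigma$ and $0$, so (S1) holds. Since $\bar t(\sigma)=1-t(\sigma)$, the flip exchanges the values $p_\sigma$ and $0$, which is (S4). Clause (S3) does not apply.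

For $\sigma\in\mathcal T$ proceed by recursion on the well-founded relation of proper extension on $\mathcal T$. Each child $\sigma n$ is either outside $\mathcal T$ or already treated, so all $a_{\sigma n}$ are chosen, with (S1) and (S4) at $\sigma n$ for comeagerly many $t$. The set of $t$ such that all $h_{\sigma n}(t)$ are defined, in $D$, and $\le p_{\sigma n}$ is comeager in $Z$, and it depends only on $t|N_\sigma$, because $N_{\sigma n}\subseteq N_\sigma$. So, viewing $Z$ as $2^{N_\sigma}\times2^{\omega^{<\omega}\setminus N_\sigma}$, it is the product of some $C'\subseteq2^{N_\sigma}$ with the second factor, and by fact 5 the set $C'$ is comeager in $2^{N_\sigma}$. (If the second factor is trivial, as for $\sigma=\emptyset$, this is immediate.) On $C'$ the function $(h_{\sigma n})_n$ is Baire measurable with values in $Q_\sigma$, being Borel on its Borel domain of definition. By Step 8, $F'_\sigma((h_{\sigma n})_n)$ is Baire measurable on $C'$. Let $a_\sigma\in\mathcal C_\sigma$ code it, by Lemma 6.2(c), so that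
$$\forall^*t\quad h_\sigma(t)=F'_\sigma\big((h_{\sigma n}(t))_n\big).\tag{6}$$
By (4) for $F'_\sigma$ we get $h_\sigma(t)\in D$, $h_\sigma(t)\le p_\sigma$ and (S3) for comeagerly many $t$. The flip is a homeomorphism, so for comeagerly many $t$ all of this, including (6), also holds at $\bar t$. This completes (S1), and, using (S4) at the children and then (5),
$$h_\sigma(\bar t)=F'_\sigma\big((h_{\sigma n}(\bar t))_n\big)=F'_\sigma\big((p_{\sigma n}\wedge\neg h_{\sigma n}(t))_n\big)=F'_\sigma\big(\iota((h_{\sigma n}(t))_n)\big)=p_\sigma\wedge\neg h_\sigma(t),$$
which is (S4) at $\sigma$. Clause (S2) does not apply. Intersecting the countably many comeager sets, one for each $\sigma$, gives $\forall^*t\,\Psi(\mathcal T,\vec a,t)$. $\square$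

## 9. An ill-founded solution contradicts the zero–one law

**Step 10: overspill.** We obtain a solution on a tree with a branch. By Lemma 7.1 $\mathrm{Sol}$ is $\Sigma^1_1$, by Lemma 8.1 it contains all well-founded trees, and by fact 6 it is not equal to the set of well-founded trees. So there is an ill-founded $\mathcal T\in\mathrm{Sol}$. Fix $\vec a$ witnessing $\mathcal T\in\mathrm{Sol}$, and $f\in\omega^\omega$ with $f|n\in\mathcal T$ for all $n$. By (T3) fix $c\ne0$ with $c\le p_{f|n}$ for all $n$.

Let $C\subseteq Z$ be a comeager set on which $\Psi(\mathcal T,\vec a,\cdot)$ holds. The maps of $Z$ flipping finitely many coordinates, together with the total flip, generate a countable group of homeomorphisms. Replacing $C$ by the intersection of its images under this group, we may assume that $C$ is closed under finite changes and under $t\mapsto\bar t$.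

**Step 11: restrict to the branch.** We show that below $c$ the value $h_\emptyset(t)$ can be read off arbitrarily far along $f$. For $t\in C$ and all $n$,
$$h_\emptyset(t)\wedge p_{f|n}=h_{f|n}(t).\tag{7}$$
For $n=0$ this is $h_\emptyset(t)\le p_\emptyset$ from (S1). If it holds for $n$, then by (T1), and by (S3) at $f|n\in\mathcal T$,
$$h_\emptyset(t)\wedge p_{f|(n+1)}=(h_\emptyset(t)\wedge p_{f|n})\wedge p_{f|(n+1)}=h_{f|n}(t)\wedge p_{f|(n+1)}=h_{f|(n+1)}(t).$$
Put $b(t)=h_\emptyset(t)\wedge c$ for $t\in C$. Since $c\le p_{f|n}$, (7) gives
$$b(t)=h_\emptyset(t)\wedge p_{f|n}\wedge c=h_{f|n}(t)\wedge c\qquad\text{for every }n\in\omega.\tag{8}$$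

**Step 12: verify the hypotheses of Lemma 2.3.** First, $b$ has values in $D$, and it is Baire measurable by Lemma 3.1, because $h_\emptyset$ is Borel where defined and takes values in $D$ on $C$.

Second, $b$ is invariant under finite changes. Let $t,t'\in C$ differ at finitely many nodes and let $n$ exceed the lengths of these nodes. All nodes in $N_{f|n}$ have length at least $n$, so $t$ and $t'$ agree on $N_{f|n}$. By Lemma 6.2(b), $h_{f|n}(t)=h_{f|n}(t')$, and by (8), $b(t)=b(t')$.

Third, by (S4) at $\emptyset$ and $c\le p_\emptyset$,
$$b(\bar t)=p_\emptyset\wedge\neg h_\emptyset(t)\wedge c=c\wedge\neg h_\emptyset(t)=c\wedge\neg(h_\emptyset(t)\wedge c)=c\wedge\neg b(t),$$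
which is (1).

Lemma 2.3, applied with $N=\omega^{<\omega}$, says that such a $b$ does not exist. This contradiction proves Theorem 4.1, and with it Corollary 4.2. $\blacksquare$

**Example 9.1 (the same equations in the standard presentation).** It is instructive to see that the equations themselves are harmless when elements have many names. In $\mathcal P(\omega)/\mathrm{Fin}$ use the sets $P_\sigma$ of (2) and put
$$H_\sigma(t)=\{k\in P_\sigma:k\ge|\sigma|,\ t(e_k|k)=1\},\qquad h_\sigma(t)=[H_\sigma(t)].$$
If $k\in P_\sigma$ and $k\ge|\sigma|$, then $e_k|k\supseteq\sigma$, so $H_\sigma(t)$ depends only on $t|N_\sigma$, and it depends continuously on $t$. Modulo finite sets, (S1), (S3) and (S4) hold on the full tree $\mathcal T=\omega^{<\omega}$, where (S2) is vacuous: $H_\sigma(t)\subseteq P_\sigma$; the sets $H_\sigma(t)\cap P_{\sigma n}$ and $H_{\sigma n}(t)$ differ at most at $k=|\sigma|$; and $H_\sigma(\bar t)$ and $P_\sigma\setminus H_\sigma(t)$ differ only at numbers $k<|\sigma|$. So a continuous solution on an ill-founded tree exists, up to $E_0$. What fails is the 0–1 law: the set $\{t:k\in H_\emptyset(t)\}=\{t:t(e_k|k)=1\}$ is clopen and not invariant under finite changes.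 Only the class of $H_\emptyset(t)$ is invariant. So the proof uses injectivity at an essential place, when the invariance of the element $b(t)$ is turned into invariance of the coordinates of a point.

## 10. Quotients by analytic ideals

The general form of Theorem 4.1 gives a complete answer for analytic ideals.

**Theorem 10.1.** Let $I$ be an analytic ideal on $\omega$ (not assumed to contain $\mathrm{Fin}$). Then $\mathcal P(\omega)/I$ has an injective Borel presentation if and only if $I$ is principal, i.e. $I=\mathcal P(A)$ for some $A\subseteq\omega$.

The proof needs a classical theorem, whose short proof we include.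

**Lemma 10.2 (Jalali-Naini, Talagrand).** Let $A$ be countably infinite and let $I$ be a proper ideal on $A$ with the BP that contains all finite subsets of $A$. Then there is a partition of $A$ into finite nonempty sets $J_k$ $(k\in\omega)$ such that no member of $I$ contains infinitely many $J_k$.

*Proof.* We may take $A=\omega$. As $I$ contains all finite sets, it is invariant under finite changes, so by Lemma 2.1 it is meager or comeager. If it were comeager, then, complementation being a homeomorphism, some $X$ would have $X\in I$ and $\omega\setminus X\in I$, so $\omega\in I$, contrary to properness. Hence $I\subseteq\bigcup_kF_k$ with $F_k$ closed nowhere dense and $F_0\subseteq F_1\subseteq\cdots$.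

We choose $0=m_0<m_1<\cdots$ and $s_k\in2^{[m_k,m_{k+1})}$ such that for every $u\in2^{m_k}$ no element of $F_k$ extends $u\cup s_k$. Given $m_k$, enumerate the finitely many $u\in2^{m_k}$ and extend a partial pattern successively, at the stage of $u$ making the basic open set of $u\cup(\text{pattern})$ disjoint from $F_k$; this is possible as $F_k$ is closed and nowhere dense. Make the pattern nonempty. Let $J_k=[m_k,m_{k+1})$.

Suppose $X\in I$ contains $J_k$ for all $k$ in an infinite set $L$. Let $Y=\bigcup_{k\in L}\{j\in J_k:s_k(j)=1\}$. Then $Y\subseteq X$, so $Y\in I$. For $k\in L$ the characteristic function of $Y$ agrees with $s_k$ on $J_k$, so $Y\notin F_k$. As $L$ is infinite and the $F_k$ increase, $Y\notin\bigcup_kF_k$, a contradiction. $\square$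

*Proof of Theorem 10.1.* **Step 1: principal ideals.** If $I=\mathcal P(A)$, then, as in Section 1, $[X]\mapsto X\setminus A$ is an isomorphism onto $\mathcal P(\omega\setminus A)$. This algebra is the set of points of $2^\omega$ vanishing on $A$, a closed set, with continuous operations. So it has an injective Borel presentation.

**Step 2: find a place where the ideal is proper and contains the finite sets.** Suppose $I$ is not principal. Let $A=\{n:\{n\}\in I\}$. Every $X\in I$ is a subset of $A$, so if $A\in I$ then $I=\mathcal P(A)$. Hence $A\notin I$. Then $A$ is infinite, since finite subsets of $A$ are in $I$. So $I=I\cap\mathcal P(A)$ is a proper analytic ideal on $A$ containing all finite subsets of $A$, and it has the BP by fact 1.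

**Step 3: build the splitting tree.** Take $J_k$ from Lemma 10.2 and $P_\sigma$ from (2), and put $R_\sigma=\bigcup_{k\in P_\sigma}J_k$ and $p_\sigma=[R_\sigma]_I$. Since $P_\sigma$ is infinite, $R_\sigma\notin I$, so $p_\sigma\ne0$. (T1) is clear, as the $J_k$ are disjoint. For (T2), let $x_n\le p_{\sigma n}$; intersecting a representative with $R_{\sigma n}$ changes it only by a member of $I$, so $x_n$ has a representative $X_n\subseteq R_{\sigma n}$. The sets $R_{\sigma n}$ are disjoint, so $\bigcup_mX_m\cap R_{\sigma n}=X_n$, and $z=[\bigcup_mX_m]_I$ works. For (T3), take distinct $k_n\in P_{f|n}$ and $c=[\bigcup_nJ_{k_n}]_I$. It is nonzero by the choice of the $J_k$. For $m\ge n$ we have $J_{k_m}\subseteq R_{f|n}$, so $\bigcup_mJ_{k_m}\setminus R_{f|n}$ is contained in the finite subset $\bigcup_{m<n}J_{k_m}$ of $A$, which is in $I$. So $c\le p_{f|n}$. Now apply Theorem 4.1. $\square$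

## 11. Equality in a Borel presentation is at least as complex as $E_0$

Recall that a Borel equivalence relation $E$ on a standard Borel space $D$ is *smooth* if there is a Borel $\theta:D\to2^\omega$ with $d\,E\,e\iff\theta(d)=\theta(e)$, and that $E\le_BF$ means that there is a Borel map $\rho$ with $x\,E\,y\iff\rho(x)\,F\,\rho(y)$. Equality modulo the even numbers is smooth, by $\theta(X)=X\setminus A$. The relation $E_0$ is not smooth: such a $\theta$ would be invariant under finite changes, so constant on a comeager set by Lemma 2.1, while its fibers would be $E_0$-classes, which are countable.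

**Theorem 11.1.** Let $B$ satisfy (T1)–(T3), for example $B=\mathcal P(\omega)/\mathrm{Fin}$. For every Borel presentation $\phi:D\to B$, the Borel equivalence relation $E_\phi=\{(d,e):\phi(d)=\phi(e)\}$ is not smooth, and hence $E_0\le_BE_\phi$. For $\mathcal P(\omega)/\mathrm{Fin}$ this is sharp: the standard presentation has $E_\phi=E_0$.

*Proof.* Suppose $\theta:D\to2^\omega$ is Borel with $d\,E_\phi\,e\iff\theta(d)=\theta(e)$. The point is to use the values of $\theta$ as new, unique names. Let $D^*=\theta[D]$, which is $\Sigma^1_1$, and let $\phi^*(\theta(d))=\phi(d)$. This is well defined, because $\theta(d)=\theta(e)$ implies $\phi(d)=\phi(e)$. It is injective, because $\phi(d)=\phi(e)$ implies $\theta(d)=\theta(e)$. It is onto $B$ because $\phi$ is. The $\phi^*$-preimage of the graph of $\wedge$ is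
$$\{(\theta(d),\theta(e),\theta(g)):d,e,g\in D,\ \phi(d)\wedge\phi(e)=\phi(g)\},$$
the image of a Borel set under a Borel map, hence $\Sigma^1_1$; similarly for the complement. This contradicts the general form of Theorem 4.1, which is why that form was stated for $\Sigma^1_1$ sets. So $E_\phi$ is not smooth. By the Glimm–Effros dichotomy of Harrington–Kechris–Louveau, a Borel equivalence relation that is not smooth satisfies $E_0\le_BE_\phi$. The last sentence of the theorem is the remark in Section 1. $\square$

## 12. The roles of (T3), of the meet operation, and of saturation

*(T3) cannot be dropped.* The algebra $\mathcal P(\omega)$ has an injective Borel presentation, the identity, and the elements $p_\sigma=P_\sigma$ of (2) satisfy (T1) and (T2): for $X_n\subseteq P_{\sigma n}$ take $z=\bigcup_nX_n$. Here (T3) fails. A number $k$ lies in $P_{f|n}$ for all $n$ only if $f=e_k$, so for every $f$ that is not eventually zero $\bigcap_nP_{f|n}=\emptyset$.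

*The Boolean structure is essential.* This is Example 2.2: the reduct $(\mathcal P(\omega)/\mathrm{Fin},\triangle)$ has an injective Borel presentation.

*Saturated algebras.* Let $B$ be an atomless Boolean algebra (with $0\neq1$) that is $\aleph_1$-saturated: every set of formulas in one variable with countably many parameters from $B$ that is finitely satisfiable in $B$ is satisfied by an element of $B$. Then $B$ satisfies (T1)–(T3), so by Theorem 4.1 it has no injective Borel presentation. To see this, put $p_\emptyset=1$. Given $p_\sigma\ne0$, atomlessness allows us to split off nonzero pieces one after another, always leaving a nonzero rest, which gives pairwise disjoint nonzero $p_{\sigma n}\le p_\sigma$ for $n\in\omega$; so (T1) holds. For (T2), consider the conditions $z\wedge p_{\sigma n}=x_n$ for $n\in\omega$. The first $N+1$ of them are satisfied by $x_0\vee\cdots\vee x_N$, since $x_i\wedge p_{\sigma n}\le p_{\sigma i}\wedge p_{\sigma n}=0$ for $i\ne n$; by saturation some $z$ satisfies all of them. For (T3), consider $c\ne0$ together with $c\le p_{f|n}$ for $n\in\omega$. The conditions with $n\le N$ are satisfied by $c=p_{f|N}$; by saturation some $c$ satisfies all of them.
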